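# Compact coefficients and a non-compact two-sided multiplication on a Banach operator ideal

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$. For Banach spaces $X,Y$, $L(X,Y)$ is the space of bounded linear operators, $K(X,Y)$ the compact ones, and $B_X$ the closed unit ball of $X$.

## 1. Operators, ideals, multiplications, tensor norms

**Rank-one, finite-rank, approximable operators.** For $x^*\in X^*$ and $y\in Y$, $x^*\otimes y$ is the operator $x\mapsto x^*(x)y$; its norm is $\|x^*\|\,\|y\|$. Finite-rank operators are finite sums of these. An operator is *approximable* if it is an operator-norm limit of finite-rank operators. Approximable operators are compact. Example: on $\ell_2$ the operator $\operatorname{diag}(1/n)$ is approximable, since cutting the diagonal after $n$ entries leaves an error of norm $1/(n+1)$.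

**Approximation property.** $Y$ has it if for every compact $K\subseteq Y$ and $\varepsilon>0$ there is a finite-rank $R\in L(Y,Y)$ with $\|Ry-y\|\le\varepsilon$ for all $y\in K$. Example: $\ell_2$ has it. The coordinate projections $P_n$ onto the first $n$ coordinates are uniformly bounded and converge pointwise to the identity, hence converge uniformly on compact sets.

**Banach operator ideal.** A Banach operator ideal $(I,\|\cdot\|_I)$ assigns to each pair $X,Y$ a linear subspace $I(X,Y)\subseteq L(X,Y)$ such that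

- $I(X,Y)$ contains all finite-rank operators;
- $\|\cdot\|_I$ is a complete norm on $I(X,Y)$ with $\|U\|\le\|U\|_I$;
- $\|x^*\otimes y\|_I=\|x^*\|\,\|y\|$;
- if $D\in L(W,X)$, $U\in I(X,Y)$, $C\in L(Y,Z)$, then $CUD\in I(W,Z)$ and $\|CUD\|_I\le\|C\|\,\|U\|_I\,\|D\|$.

Examples: $L$ and $K$ with the operator norm. A different one is the ideal of nuclear operators $T=\sum_i x_i^*\otimes y_i$ with $\sum_i\|x_i^*\|\|y_i\|<\infty$, the norm being the infimum of these sums. (The axioms for it are a special case of the verification in Section 8.) Its norm can be much larger than the operator norm. Indeed, $P_n$ on $\ell_2$ has nuclear norm $n$. It is at most $n$ because $P_n$ is a sum of $n$ rank-one operators of norm $1$. It is at least $n$ because $T\mapsto\sum_{i\le n}(Te_i)_i$ sends $x^*\otimes y$ to $x^*(P_ny)$, so it is bounded by the nuclear norm, and it sends $P_n$ to $n$.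

**Two-sided multiplication.** For $A\in L(X_3,X_4)$ and $B\in L(X_1,X_2)$, $L_AR_B$ is the map $S\mapsto ASB$. The last ideal axiom makes it a bounded operator $I(X_2,X_3)\to I(X_1,X_4)$ of norm at most $\|A\|\|B\|$. Example: if $A=\operatorname{diag}(\alpha_i)$ and $B=\operatorname{diag}(\beta_j)$ act on $\mathbb K^n$, then $(ASB)_{ij}=\alpha_i\beta_jS_{ij}$.

**Weakly compact, strictly singular, factorization.** An operator $U$ is weakly compact if it maps the unit ball to a relatively weakly compact set (example: $\mathrm{id}_{\ell_2}$, by reflexivity). It is strictly singular if it is not an isomorphism onto its image on any infinite-dimensional closed subspace (example: every compact operator, since unit balls of infinite-dimensional spaces are not compact). We say $\mathrm{id}_{\ell_1}$ factors through $U$ if $\mathrm{id}_{\ell_1}=RUV$ with $R,V$ bounded. Example: it factors through the right shift of $\ell_1$, with $R$ the left shift and $V=\mathrm{id}$.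

If $\mathrm{id}_{\ell_1}=RUV$, then $U$ is neither compact nor weakly compact, since otherwise $\mathrm{id}_{\ell_1}$ would be weakly compact and $\ell_1$ reflexive. It is also not strictly singular: from $\|\xi\|\le\|R\|\|UV\xi\|\le\|R\|\|U\|\|V\xi\|$ the subspace $V(\ell_1)$ is closed and infinite-dimensional, and $\|UV\xi\|\ge\|R\|^{-1}\|\xi\|\ge(\|R\|\|V\|)^{-1}\|V\xi\|$, so $U$ is an isomorphism on it.

**Hilbert–Schmidt norm.** For an $N\times N$ matrix, $\|M\|_{HS}^2=\sum|M_{ij}|^2=\sum s_i^2$ with $s_i$ the singular values. Example: $\|I\|_{HS}=\sqrt N$. By duality, $\sup\{|\sum M_{ji}c_{ij}|:\|M\|_{HS}\le r\}=r\|c\|_{HS}$.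

**Projective norm.** On the algebraic tensor product $E^*\otimes F$, $\pi(u)=\inf\sum_i\|f_i\|\|y_i\|$ over finite representations $u=\sum f_i\otimes y_i$. This tensor product embeds injectively in $L(E,F)$ and is identified with the finite-rank operators $E\to F$, so we may test equality of tensors by equality of operators. A bilinear form $\beta$ with $|\beta(f,y)|\le c\|f\|\|y\|$ gives a linear functional on $E^*\otimes F$ bounded by $c\,\pi$. Example: for $E=F=\ell_2^N$, $\pi(\mathrm{id})=N$, by the trace argument used above for $P_n$.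

## 2. Does compactness of $A$ and $B$ pass to $L_AR_B$?

Vala's theorem says that for $I=L$, the operator $L_AR_B:L(X_2,X_3)\to L(X_1,X_4)$ is compact whenever $A$ and $B$ are compact. Problem 2.15 of *Multiplications and Elementary Operators in the Banach Space Setting* asks about all other ideals:

*Let $(I,\|\cdot\|_I)$ be an arbitrary Banach operator ideal. Is $L_AR_B:I(X_2,X_3)\to I(X_1,X_4)$ compact whenever $A\in K(X_3,X_4)$ and $B\in K(X_1,X_2)$?*

The answer will be no. First, some cases by hand.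

The case $A=f\otimes y$ of rank one. Here $ASB=(B^*S^*f)\otimes y$. For $\|S\|_I\le1$ the functionals $S^*f$ are bounded, and $B^*$ is compact, so the $B^*S^*f$ form a relatively compact set. By the rank-one axiom $\|x^*\otimes y\|_I=\|x^*\|\|y\|$, the image of the unit ball is relatively compact in $\|\cdot\|_I$. Whatever $I$ is, it cannot spoil this case.

The case $X_i=\ell_2$, $A=B=\operatorname{diag}(1/n)$. Let $A_n$ be $A$ with the diagonal cut after $n$ entries. Then $\|L_AR_B-L_{A_n}R_B\|\le\frac1{n+1}$ on every ideal, and $L_{A_n}R_B$ is a finite sum of operators of the previous kind. So $L_AR_B$ is compact on every $I$.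

The case $I=L$, any compact $A,B$. Let $\|S_m\|\le1$, and let $K$ be the closure of $B(B_{X_1})$, a compact set. The functions $u\mapsto AS_mu$ on $K$ are Lipschitz with constant $\|A\|$, and take values in the relatively compact set $\|B\|A(B_{X_3})$. By Arzelà–Ascoli a subsequence converges uniformly on $K$, which says exactly that $(AS_mB)$ has an operator-norm Cauchy subsequence.

For a general ideal this last argument stops at its final line: uniform convergence on $K$ controls the operator norm of $AS_mB-AS_{m'}B$ and nothing more. The operators $n^{-1/2}P_n$ on $\ell_2$ tend to $0$ in operator norm, while their nuclear norms $\sqrt n$ tend to infinity. The second argument is the one that survives, and it depends on approximating $A$ by finite-rank operators.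

## 3. One approximable coefficient suffices; compactness is necessary

**Proposition 2.** Let $I$ be any Banach operator ideal.

(i) If $A,B$ are compact and at least one of them is approximable, then $L_AR_B$ is compact on $I$. In particular the answer is positive if one of $X_4,\,X_3^*,\,X_2,\,X_1^*$ has the approximation property.

(ii) If $A,B\ne0$ and $L_AR_B$ is compact on $I$, then $A$ and $B$ are compact.

**Proof of (i).** Since $\|ASB\|_I\le\|A\|\|S\|_I\|B\|$, the map $(A,B)\mapsto L_AR_B$ is bilinear and norm-continuous, and compact operators form a closed subspace. So it suffices to treat $A$ of rank one with $B$ compact, and $A$ compact with $B$ of rank one. The first case was done in Section 2. If $B=f\otimes x$ with $f\in X_1^*$, $x\in X_2$, then $ASB=f\otimes ASx$; for $\|S\|_I\le1$ the vectors $Sx$ are bounded, $A$ is compact, and $\|f\otimes z\|_I=\|f\|\|z\|$, so the image of the unit ball is relatively compact.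

For the last statement we need two facts (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Theorems 1.e.4 and 1.e.5), to be applied to $A:X_3\to X_4$ and $B:X_1\to X_2$. Both have short proofs.

*If $Y$ has the approximation property, every compact $T:X\to Y$ is approximable.* Take $R$ of finite rank with $\|Ry-y\|\le\varepsilon$ on the closure of $T(B_X)$; then $\|RT-T\|\le\varepsilon$.

*If $X^*$ has the approximation property, every compact $T:X\to Y$ is approximable.* The set $K=\overline{T^*(B_{Y^*})}\subseteq X^*$ is compact by Schauder's theorem. Take $R=\sum_{i\le r}x_i^{**}\otimes x_i^*$ on $X^*$ with $\|Ru-u\|\le\varepsilon$ on $K$. By Goldstine's theorem $x_i^{**}$ is a weak* limit of a net in $X$ bounded by $\|x_i^{**}\|$. Seen as functions on $K$ these are uniformly Lipschitz and converge pointwise, hence uniformly. So there are $x_i\in X$ with $|x_i^{**}(u)-u(x_i)|\le\varepsilon/(r(1+\|x_i^*\|))$ for $u\in K$. Put $R_0x=\sum_ix_i^*(x)x_i$, so that $R_0^*u=\sum_iu(x_i)x_i^*$. Then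 $\|R_0^*u-u\|\le2\varepsilon$ on $K$, and therefore $\|TR_0-T\|=\|R_0^*T^*-T^*\|\le2\varepsilon$.

**Proof of (ii).** Choose $x^*\in X_2^*$ with $B^*x^*\ne0$. For $y\in B_{X_3}$ we have $A(x^*\otimes y)B=B^*x^*\otimes Ay$. The operators $x^*\otimes y$ are bounded in $I$, so these images form a relatively compact set in $I$. Their differences have norm $\|B^*x^*\|\|Ay-Ay'\|$, so $A(B_{X_3})$ is relatively compact and $A$ is compact. Similarly, fixing $y$ with $Ay\ne0$ and varying $x^*\in B_{X_2^*}$, we see that $B^*$ is compact, and hence $B$ is compact by Schauder's theorem. $\square$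

So a counterexample needs compact $A$ and $B$, neither of them approximable, on spaces without the approximation property.

## 4. Separating the images $AS_nB$: the factor $j_k^2$

**Theorem 1.** There exist Banach spaces $E,F$, a compact $A\in K(F,E)$ and a Banach operator ideal $(I,\|\cdot\|_I)$, in which the finite-rank operators are $\|\cdot\|_I$-dense, such that with
$$X_1=E^*,\quad X_2=F^*,\quad X_3=F,\quad X_4=E,\quad B=A^*\in K(E^*,F^*)$$
the operator $L_AR_B:I(F^*,F)\to I(E^*,E)$ is not compact. Moreover $\mathrm{id}_{\ell_1}$ factors through $L_AR_B$, so $L_AR_B$ is neither weakly compact nor strictly singular. One may also take $X_1=X_2=X_3=X_4=X:=E\oplus F\oplus E^*\oplus F^*$ with suitable $\hat A,\hat B\in K(X)$.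

Here is a design, and the obstacle in it. Suppose $E,F$ contain blocks $H_k=\mathbb K^{N_k}$ with maps $J_k:H_k\to F$ and $Q_k:E\to H_k$, where $\|Q_k\|\le1$, $Q_kAJ_k=\mathrm{id}$ and $Q_kAJ_l=0$ for $k\ne l$. Put $j_k=\|J_k\|$. Let $e_i$ be the unit vectors of $H_k$ and $q_i=e_i^*\circ Q_k\in E^*$. A natural operator $F^*\to F$ is
$$Sf=t\sum_jf(J_ke_j)\,J_ke_j,\qquad t=j_k^{-2},$$
which has norm at most $1$. A natural functional on operators $T:E^*\to E$ is the normalized trace $\varphi(T)=\frac1{N_kt}\sum_iq_i(Tq_i)$. Since $(A^*q_i)(J_ke_j)=q_i(AJ_ke_j)$ is $1$ for $i=j$ and $0$ otherwise, $\varphi(ASA^*)=1$. Now let $I$ be an ideal containing $S$, as small as possible. It must contain $CSD$ for *all* $D\in L(E^*,F^*)$, $C\in L(F,E)$, and if $\varphi$ is to be bounded on $I(E^*,E)$ we need a bound on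
$$\varphi(CSD)=\frac1{N_k}\sum_{i,j}d_{ji}c_{ij},\qquad c_{ij}=q_i(CJ_ke_j),\quad d_{ji}=(Dq_i)(J_ke_j),\tag{1}$$
for $\|C\|,\|D\|\le1$. The first attempt: $c$ is the matrix of $Q_kCJ_k$, so $\|c\|_{op}\le j_k$ and $\|c\|_{HS}\le j_k\sqrt{N_k}$. The same holds for $d$, because for $\xi,h\in\mathbb K^{N_k}$ we have $|\sum d_{ji}\xi_ih_j|=|(D\sum_i\xi_iq_i)(J_kh)|\le j_k|\xi||h|$. By Cauchy–Schwarz, $|\varphi(CSD)|\le j_k^2$.

This bound is useless, because compactness of $A$ forces $j_k\to\infty$. If $j_k\le c$ for infinitely many $k$, the vectors $AJ_ke_1^{(k)}$ for these $k$ would lie in the relatively compact set $c\,A(B_F)$, yet for $k\neq l$ their distance is at least $|Q_k(AJ_ke_1^{(k)}-AJ_le_1^{(l)})|=1$.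

So we must remove a factor $j_k$ from each Hilbert–Schmidt bound. We shall build $E,F$ so *rigid* that
$$\|Q_kCJ_k\|_{HS}\le\kappa\sqrt{N_k}\,\|C\|\quad\text{for every }C\in L(F,E),$$
and likewise for $d$: measured in the Hilbert–Schmidt norm on the block, no operator of norm one is larger than $A$ itself up to the constant $\kappa$. The blocks will be linked as in the Enflo–Davie construction.

## 5. A tower of blocks linked by random functionals

**Numbers.** For integers $k\ge k_0$, with $k_0$ a large constant, put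
$$N_k=2^{40k},\quad\delta_k=2^{-10k},\quad D_k=N_k^3=2^{120k},\quad\theta_k=2^{k+1}\delta_{k-1}\sqrt{N_k}=2^{11k+11}.$$
The reader should remember that $\delta_k$ sits between $2^kN_k^{-1/2}=2^{-19k}$ and $2^{-k}$ (the first makes a telescoping sum converge, the second makes $\theta_k^2$ small against $N_k$), and that $D_k$ is far larger than $N_k^2$, the dimension of the space of matrices on a block.

**Vectors.** Let $\Lambda_k$ ($k\ge k_0$) be disjoint index sets with $|\Lambda_k|=D_k$, and $\Lambda_{k_0-1}=\emptyset$. To each $\lambda\in\Lambda_k$ we attach $g_\lambda=(a_\lambda,b_\lambda)\in\mathbb R^{N_k}\times\mathbb R^{N_{k+1}}$. Put $\Gamma_k=D_k^{-1}\sum_{\lambda\in\Lambda_k}g_\lambda g_\lambda^T$ and $\mathcal A_k=\Lambda_k\sqcup\Lambda_{k-1}$. At level $k$, for $\alpha\in\mathcal A_k$, let $v_\alpha=a_\alpha$ if $\alpha\in\Lambda_k$ and $v_\alpha=b_\alpha$ if $\alpha\in\Lambda_{k-1}$: these are all the vectors attached to the block $\mathbb R^{N_k}$, at most $2D_k$ of them. (The same index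 $\lambda\in\Lambda_k$ gives $a_\lambda$ at level $k$ and $b_\lambda$ at level $k+1$.) We write $\mathrm{avg}_\lambda$ for the average over $\lambda\in\Lambda_k$, $|\cdot|$ for the Euclidean norm and $\langle v,x\rangle=\sum v_ix_i$. Let $\mathcal M_k$ be the set of real $N_k\times N_k$ matrices $M$ with $\operatorname{tr}M=0$, $\|M\|_{HS}\le\sqrt{N_k}$, $\|M\|_{op}\le2\theta_k$.

**Lemma 3.** Let the $g_\lambda$ be independent standard Gaussian vectors. If $k_0$ is large, then with positive probability, for all $k\ge k_0$: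

(a) $\big||v_\alpha|^2-N_k\big|\le2^k\sqrt{N_k}$ for $\alpha\in\mathcal A_k$; in particular $|v_\alpha|\le2\sqrt{N_k}$;

(b) $|\langle v_\alpha,v_\beta\rangle|\le2^k\sqrt{N_k}$ for $\alpha\ne\beta$ in $\mathcal A_k$;

(c) $\|\Gamma_k\|\le2$, $\|\Gamma_k^{-1}\|\le2$, $\eta_k:=\|\Gamma_k^{-1}-I\|\le2^{-15k}$;

(d) for all $M\in\mathcal M_k$: $\ \mathrm{avg}_{\lambda\in\Lambda_k}\max_{\alpha\in\mathcal A_k}|\langle v_\alpha,Mv_\lambda\rangle|\le5\cdot2^{-k}N_k.$

The proof is in Section 10; it uses nothing from the sections in between. Fix from now on such a $k_0$ with $k_0\ge12$, and one realization satisfying (a)–(d).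

**The spaces.** Let $H_k=\mathbb K^{N_k}$ and let $c_{00}$ be the space of finitely supported $x=(x_k)_{k\ge k_0}$, $x_k\in H_k$. For $\lambda\in\Lambda_k$ put $L_\lambda(x)=\langle a_\lambda,x_k\rangle+\langle b_\lambda,x_{k+1}\rangle$; this functional links the blocks $k$ and $k+1$. Let $E$ be the completion of $c_{00}$ in
$$\|x\|_E=\max\Big\{\sup_k|x_k|,\ \sup_k\delta_k\max_{\lambda\in\Lambda_k}|L_\lambda(x)|\Big\},$$
and $F$ the completion of $c_{00}$ in
$$\|x\|_F=\inf\Big\{\sum_k2^k\|z^{(k)}\|_E:\ x=\sum_kz^{(k)}\text{ (finite sum)},\ z^{(k)}\in H_k\oplus H_{k+1}\Big\}.$$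
Every $x\in c_{00}$ has such a representation, concatenation gives the triangle inequality, and $\|x\|_F\ge\|x\|_E$ because $2^k\ge1$; so this is a norm. Let $A:F\to E$ extend the identity of $c_{00}$; then $\|A\|\le1$.

**$A$ is compact.** If $x\in c_{00}$ and $\|x\|_F<1$, then $x=\sum z^{(k)}$ with $\sum2^k\|z^{(k)}\|_E<1$, so $x$ is an absolutely convex combination of elements of $\mathcal U=\bigcup_k2^{-k}B_{(H_k\oplus H_{k+1},\|\cdot\|_E)}$. Hence $A(B_F)$ lies in the closed absolutely convex hull of $\mathcal U$. The set $\mathcal U$ is balanced and relatively compact: it is a union of compact sets in finite-dimensional subspaces, with radii tending to $0$. By Mazur's theorem its closed absolutely convex hull is compact. By Schauder's theorem $B:=A^*$ is compact too.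

**First estimates.** Let $J_k:H_k\to F$ be the inclusion, $Q_k:E\to H_k$ the continuously extended coordinate map, $x_k=Q_kx$ for $x\in E$, $e_i$ the unit vectors of $H_k$ and $q_i=q_i^{(k)}=e_i^*\circ Q_k\in E^*$. Directly from the definitions:

- $\|Q_k\|\le1$, $\|\sum_i\xi_iq_i\|_{E^*}\le|\xi|$, $\|L_\lambda\|_{E^*}\le\delta_k^{-1}$ for $\lambda\in\Lambda_k$, $Q_kAJ_k=\mathrm{id}_{H_k}$;
- $\|z\|_F\le2^k\|z\|_E$ for $z\in H_k\oplus H_{k+1}$.

For $h\in H_k$ only the functionals $L_\lambda$ with $\lambda\in\Lambda_k\cup\Lambda_{k-1}$ can be non-zero at $h$, and $\delta_k\le\delta_{k-1}$, so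
$$\|h\|_E=\max\Big\{|h|,\ \delta_k\max_{\lambda\in\Lambda_k}|\langle a_\lambda,h\rangle|,\ \delta_{k-1}\max_{\lambda\in\Lambda_{k-1}}|\langle b_\lambda,h\rangle|\Big\}\le|h|+\delta_{k-1}\max_{\alpha\in\mathcal A_k}|\langle v_\alpha,h\rangle|.\tag{2}$$
Put $j_k=\|J_k\|$, with the Euclidean norm on $H_k$. Then $j_k\ge1$ since $\|h\|_F\ge\|h\|_E\ge|h|$, and by (a)
$$\|h\|_F\le2^k\|h\|_E\le2^k\max\{1,\,2\delta_k\sqrt{N_k},\,2\delta_{k-1}\sqrt{N_k}\}\,|h|=\theta_k|h|.$$
So
$$1\le j_k\le\theta_k,\qquad j_k^2/N_k\le2^{22-18k}\to0.\tag{3}$$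

## 6. Rigidity of the trace

We now aim at the bound on $\|Q_kCJ_k\|_{HS}$. By duality it suffices to bound projective norms of test tensors. For an $N_k\times N_k$ matrix $M$ let
$$\zeta_k(M)=\sum_iq_i\otimes J_kMe_i\in E^*\otimes F,$$
that is, the operator $J_kMQ_k:E\to F$.

**Lemma 4.** There is $\kappa<\infty$ with $\pi(\zeta_k(M))\le\kappa N_k$ for all $k\ge k_0$ and all $M$ with $\|M\|_{HS}\le\sqrt{N_k}$.

The bound that costs nothing is worse. If $M=\sum s_if_ih_i^T$ is a singular value decomposition, then $\pi(\zeta_k(M))\le\sum s_i\|h_i^TQ_k\|\|J_kf_i\|\le j_k\sum s_i\le j_kN_k$: again the factor $j_k$. To do better we need other representations of the same tensor, made from the functionals $L_\lambda$. These have norm at most $\delta_k^{-1}$, although their coefficient vectors $g_\lambda$ have length of order $\sqrt{N_{k+1}}$.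

**Step 0: rewriting operators through the links.** The purpose is one identity. Since $\mathrm{avg}_\lambda g_\lambda g_\lambda^T=\Gamma_k$ and $g_\lambda^T(x_k,x_{k+1})=L_\lambda(x)$, we have $(x_k,x_{k+1})=\mathrm{avg}_{\lambda\in\Lambda_k}L_\lambda(x)\Gamma_k^{-1}g_\lambda$ for $x\in E$. Hence for every linear $Z:H_k\oplus H_{k+1}\to H_k\oplus H_{k+1}$ (in particular for $Z$ with values in $H_k$)
$$\big[x\mapsto Z(x_k,x_{k+1})\big]=\mathrm{avg}_{\lambda\in\Lambda_k}\,L_\lambda\otimes Z\Gamma_k^{-1}g_\lambda.\tag{4}$$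
We also record, for $\lambda\in\Lambda_k$, that by (a) $|g_\lambda|\le2\sqrt{N_k}+2\sqrt{N_{k+1}}\le2^{22}\sqrt{N_k}$.

**Step 1: the case $M=I$.** The purpose is to bound $\pi(\omega_k)$, where $\omega_k=N_k^{-1}\zeta_k(I)$. Using (4) for $\omega_k$ alone, with $Z=N_k^{-1}$ times the projection to $H_k$, does not succeed: even with $\Gamma_k^{-1}$ replaced by $I$ the vector is $y=a_\lambda/N_k$, and the link $L_\lambda$ itself sees it, $\delta_k|L_\lambda(y)|=\delta_k|a_\lambda|^2/N_k\ge\delta_k/2$. So the cost estimate $\delta_k^{-1}2^k\|y\|_E$ is at least $2^{k-1}$. But $|a_\lambda|^2/N_k$ and $|b_\lambda|^2/N_{k+1}$ are both nearly $1$, so this term cancels in the difference of two consecutive levels. We therefore telescope.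

At the bottom, $\pi(\omega_{k_0})\le N_{k_0}^{-1}\sum_i\|q_i\|\|J_{k_0}e_i\|\le j_{k_0}$. For $k\ge k_0$ apply (4) with $Z=(-N_k^{-1}\mathrm{id}_{H_k})\oplus(N_{k+1}^{-1}\mathrm{id}_{H_{k+1}})$:
$$\omega_{k+1}-\omega_k=\mathrm{avg}_\lambda L_\lambda\otimes y_\lambda,\qquad y_\lambda=Zg_\lambda+r_\lambda,\quad r_\lambda=Z(\Gamma_k^{-1}-I)g_\lambda.$$
Since $\|Z\|=N_k^{-1}$, $|r_\lambda|\le2^{22}\eta_kN_k^{-1/2}$. As $y_\lambda\in H_k\oplus H_{k+1}$,
$$\pi(\omega_{k+1}-\omega_k)\le\delta_k^{-1}2^k\max_\lambda\|y_\lambda\|_E.$$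
We estimate $\|y_\lambda\|_E$ for $\lambda\in\Lambda_k$. Only the $L_\mu$ with $\mu\in\Lambda_{k-1}\cup\Lambda_k\cup\Lambda_{k+1}$ can be non-zero on $y_\lambda$.

*Euclidean parts.* They are at most $2N_k^{-1/2}+2N_{k+1}^{-1/2}+2^{22}\eta_kN_k^{-1/2}\le5N_k^{-1/2}$, because $2^{22}\eta_k\le2^{22-15k}\le1$.

*Weighted functionals on $Zg_\lambda=(-a_\lambda/N_k,\ b_\lambda/N_{k+1})$.* We use (a) and (b) at levels $k$ and $k+1$.

- $\mu\in\Lambda_{k-1}$: $\delta_{k-1}|\langle b_\mu,a_\lambda\rangle|/N_k\le\delta_{k-1}2^kN_k^{-1/2}=2^{10}\delta_k2^kN_k^{-1/2}$.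
- $\mu\in\Lambda_{k+1}$: $\delta_{k+1}|\langle a_\mu,b_\lambda\rangle|/N_{k+1}\le\delta_k2^{k+1}N_{k+1}^{-1/2}\le\delta_k2^kN_k^{-1/2}$.
- $\mu\in\Lambda_k$, $\mu\ne\lambda$: $\delta_k\big|-\langle a_\mu,a_\lambda\rangle/N_k+\langle b_\mu,b_\lambda\rangle/N_{k+1}\big|\le\delta_k(2^kN_k^{-1/2}+2^{k+1}N_{k+1}^{-1/2})\le2\delta_k2^kN_k^{-1/2}$.
- $\mu=\lambda$, where the cancellation happens:
$$\langle g_\lambda,Zg_\lambda\rangle=-\frac{|a_\lambda|^2}{N_k}+\frac{|b_\lambda|^2}{N_{k+1}}=-\frac{|a_\lambda|^2-N_k}{N_k}+\frac{|b_\lambda|^2-N_{k+1}}{N_{k+1}},$$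
so after multiplication by $\delta_k$ the bound $2\delta_k2^kN_k^{-1/2}$ holds again, by (a).

All of these are at most $2^{10}\delta_k2^kN_k^{-1/2}$.

*Weighted functionals on $r_\lambda$.* They are given by vectors of length at most $2^{22}\sqrt{N_k}$ with weight $\delta_k$ (for $\mu\in\Lambda_k$), at most $2\sqrt{N_k}$ with weight $2^{10}\delta_k$ (for $\mu\in\Lambda_{k-1}$), and at most $2\sqrt{N_{k+1}}=2^{21}\sqrt{N_k}$ with weight at most $\delta_k$ (for $\mu\in\Lambda_{k+1}$). Multiplying by $|r_\lambda|\le2^{22}\eta_kN_k^{-1/2}$, all contributions are at most $2^{44}\delta_k\eta_k$.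

Adding the three bounds and multiplying by $\delta_k^{-1}2^k$,
$$\pi(\omega_{k+1}-\omega_k)\le5\cdot2^k2^{10k}2^{-20k}+2^{10}2^{2k}2^{-20k}+2^{44}2^k2^{-15k}=5\cdot2^{-9k}+2^{10-18k}+2^{44-14k}.$$
Since $k_0\ge12$, the sum over $k\ge k_0$ is at most $1$. Therefore
$$\pi(\zeta_k(I))\le(j_{k_0}+1)N_k\qquad(k\ge k_0).\tag{5}$$

*A check against Section 3.* Applying the functional $f\otimes x\mapsto f(Cx)$ to (5) shows that $\beta_k(C)=N_k^{-1}\sum_iq_i(CJ_ke_i)$ satisfies $|\beta_k(C)|\le(j_{k_0}+1)\|C\|$ for every $C\in L(F,E)$. We have $\beta_k(A)=1$ for all $k$, while for $C$ of finite rank $|\beta_k(C)|\le\operatorname{rank}(C)\,j_k\|C\|/N_k\to0$ by (3). So $A$ is not approximable, as Proposition 2(i) requires of a counterexample. The trace bound, however, is not enough for (1): there we need $\sum d_{ji}c_{ij}$, a trace of a product, and knowing the traces of $c$ and $d$ says nothing about it. We need all $M$, not only $I$.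

## 7. Rigidity in the Hilbert–Schmidt norm

**Step 2: general $M$.** The purpose is to finish the proof of Lemma 4. Splitting $M$ into real and imaginary parts at the cost of doubling $\kappa$, we assume $M$ real. Write $N,\theta$ for $N_k,\theta_k$. We cut $M$ into three pieces: large singular values, a multiple of $I$, and a trace-free matrix of controlled operator norm.

*Large singular values.* Let $M=\sum s_if_ih_i^T$ be a singular value decomposition, $M_1=\sum_{s_i>\theta}s_if_ih_i^T$, $M_2=M-M_1$. The bound $\|J_kf_i\|\le\theta$ now does no harm: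
$$\pi(\zeta_k(M_1))\le\sum_{s_i>\theta}s_i\|h_i^TQ_k\|\,\|J_kf_i\|\le\theta\sum_{s_i>\theta}s_i\le\sum_is_i^2\le N.$$

*The trace.* Write $M_2=mI+M_3$ with $\operatorname{tr}M_3=0$. Then $|m|=|\operatorname{tr}M_2|/N\le\|M_2\|_{HS}/\sqrt N\le1$, so by (5) $\pi(\zeta_k(mI))\le(j_{k_0}+1)N$. Moreover $\|M_3\|_{HS}\le\|M_2\|_{HS}\le\sqrt N$ (orthogonal projection) and $\|M_3\|_{op}\le\theta+1\le2\theta$. So $M_3\in\mathcal M_k$.

*The trace-free part.* Here one level suffices: the self-interaction $\langle a_\lambda,M_3a_\lambda\rangle$, which forced the telescoping for $M=I$, is for a Gaussian vector concentrated near $\operatorname{tr}M_3=0$. Let $P:H_k\oplus H_{k+1}\to H_k$ be the projection and $w_\lambda=P\Gamma_k^{-1}g_\lambda$. Formula (4) with $Z=M_3P$ gives $\zeta_k(M_3)=\mathrm{avg}_\lambda L_\lambda\otimes M_3w_\lambda$. By (2) and $\delta_{k-1}=2^{10}\delta_k$,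
$$\pi(\zeta_k(M_3))\le\delta_k^{-1}2^k\,\mathrm{avg}_\lambda\|M_3w_\lambda\|_E\le\delta_k^{-1}2^k\,\mathrm{avg}_\lambda|M_3w_\lambda|+2^{10}2^k\,\mathrm{avg}_\lambda\max_{\alpha\in\mathcal A_k}|\langle v_\alpha,M_3w_\lambda\rangle|.$$

First term: $\mathrm{avg}_\lambda w_\lambda w_\lambda^T=P\Gamma_k^{-1}\Gamma_k\Gamma_k^{-1}P^T=P\Gamma_k^{-1}P^T\le2I$, so
$$\mathrm{avg}_\lambda|M_3w_\lambda|\le(\mathrm{avg}_\lambda|M_3w_\lambda|^2)^{1/2}\le\sqrt2\,\|M_3\|_{HS}\le\sqrt{2N},$$
and the term is at most $\sqrt2\,2^{10k}2^k2^{20k}=\sqrt2\,2^{31k}\le N$.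

Second term: $w_\lambda=v_\lambda+P(\Gamma_k^{-1}-I)g_\lambda$ for $\lambda\in\Lambda_k$, and
$$|\langle v_\alpha,M_3P(\Gamma_k^{-1}-I)g_\lambda\rangle|\le2\sqrt N\cdot2\theta\cdot2^{-15k}\cdot2^{22}\sqrt N=2^{35-4k}N\le2^{-k}N,$$
because $k\ge12$. With (d) the average is at most $6\cdot2^{-k}N$, so the term is at most $6\cdot2^{10}N$.

Altogether $\pi(\zeta_k(M))\le(j_{k_0}+3+6\cdot2^{10})N$ for real $M$. This proves Lemma 4 with $\kappa=2(j_{k_0}+3+6\cdot2^{10})$. $\square$

*Why (d) is an average over $\lambda$.* A bound for each $\lambda$ separately is false, since $M$ may be adapted to the vectors. Take $\alpha\ne\lambda$ and $M=c\,v_\alpha v_\lambda^T-mI$ with $c|v_\alpha||v_\lambda|=\theta$ and $m=c\langle v_\alpha,v_\lambda\rangle/N$. As $\theta\le\sqrt N$ for large $k$, we have $|m|\le1$ and $M\in\mathcal M_k$. But $\langle v_\alpha,Mv_\lambda\rangle\ge\theta|v_\alpha||v_\lambda|-2^k\sqrt N\ge\frac12\theta N-2^k\sqrt N$, far above $2^{-k}N$. A single $M$ can do this for few $\lambda$ only.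

**Corollary 5.** Let $C\in L(F,E)$, $D\in L(E^*,F^*)$, $c_{ij}=q_i(CJ_ke_j)$, $d_{ji}=(Dq_i)(J_ke_j)$. Then $\|c\|_{HS}\le\kappa\sqrt{N_k}\,\|C\|$ and $\|d\|_{HS}\le\kappa\sqrt{N_k}\,\|D\|$.

**Proof.** The linear functionals on $E^*\otimes F$ determined by $f\otimes x\mapsto f(Cx)$ and $f\otimes x\mapsto(Df)(x)$ are bounded by $\|C\|\pi$ and $\|D\|\pi$. On $\zeta_k(M)=\sum_{i,j}M_{ji}\,q_i\otimes J_ke_j$ they equal $\sum M_{ji}c_{ij}$ and $\sum M_{ji}d_{ji}$. By Lemma 4 these are at most $\kappa N_k\|C\|$ and $\kappa N_k\|D\|$ in modulus whenever $\|M\|_{HS}\le\sqrt{N_k}$. Taking the supremum over such $M$ gives $\sqrt{N_k}\|c\|_{HS}\le\kappa N_k\|C\|$, and the same for $d$. $\square$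

## 8. The ideal generated by a sequence of finite-rank operators

**Step 3: parameters and generators.** The purpose is to choose levels $k_n$ and scalings so that different generators hardly interact. Choose inductively $\tau_n\in(0,1]$ and $k_0\le k_1<k_2<\dots$. Put $\tau_1=1$, and for $n\ge2$
$$\tau_n=\min_{m<n}2^{-n-m-2}\,\tau_m/j_{k_m}^2 ,$$
the minimum being over $1\le m<n$. After $\tau_n$ has been chosen ($n\ge1$), use (3) to choose $k_n$ (larger than $k_{n-1}$ if $n\ge2$) with
$$\frac{j_{k_n}^2}{N_{k_n}}\le\frac{2^{-2n-1}\,\tau_n}{\max\{1,N_{k_1},\dots,N_{k_{n-1}}\}}.\tag{6}$$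
Put $t_n=\tau_n/j_{k_n}^2$ and, with $e_j$ from level $k_n$,
$$S_n:F^*\to F,\qquad S_nf=t_n\sum_jf(J_{k_n}e_j)\,J_{k_n}e_j\qquad(n\ge1).$$
The Euclidean norm of $(f(J_{k_n}e_j))_j$ is at most $j_{k_n}\|f\|$, so $\|S_n\|\le t_nj_{k_n}^2=\tau_n\le1$. Also $\operatorname{rank}S_n\le N_{k_n}$. Let $S_0=\mathrm{id}_{\mathbb K}$.

**Step 4: the ideal.** Let $I(X,Y)$ consist of all
$$T=\sum_{i=1}^\infty C_iS_{n_i}D_i,\qquad n_i\in\{0,1,2,\dots\},\qquad\sum_i\|C_i\|\|D_i\|<\infty,$$
where $D_i$ is a bounded operator from $X$ into the domain of $S_{n_i}$ and $C_i$ a bounded operator from the range space of $S_{n_i}$ into $Y$. Let $\|T\|_I$ be the infimum of $\sum\|C_i\|\|D_i\|$, the *cost*, over such representations. Example: if only $n_i=0$ is allowed, these are the nuclear operators of Section 1, and the verification below covers that case as well.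

- *Norm.* Since $\|S_n\|\le1$, the series converge absolutely in $L(X,Y)$ and $\|T\|\le\|T\|_I$. Scalar multiplication and concatenation of series show that $I(X,Y)$ is a linear subspace and $\|\cdot\|_I$ a norm.
- *Completeness.* Let $\sum_r\|T_r\|_I<\infty$. Then $T=\sum_rT_r$ converges in operator norm. Choose representations of $T_r$ of cost at most $\|T_r\|_I+2^{-r}$. Concatenating those with $r>R$ gives a representation of $T-\sum_{r\le R}T_r$ of cost at most $\sum_{r>R}(\|T_r\|_I+2^{-r})$. For $R=0$ this shows $T\in I(X,Y)$; letting $R\to\infty$ it shows $\sum_rT_r=T$ in $\|\cdot\|_I$.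
- *Rank one.* $x^*\otimes y=CS_0D$ with $D=x^*$ and $C1=y$, so $\|x^*\otimes y\|_I\le\|x^*\|\|y\|=\|x^*\otimes y\|\le\|x^*\otimes y\|_I$. Hence all finite-rank operators lie in $I$.
- *Ideal inequality.* If $T=\sum C_iS_{n_i}D_i$, then $CTD=\sum(CC_i)S_{n_i}(D_iD)$, of cost at most $\|C\|\|D\|\sum\|C_i\|\|D_i\|$.

So $(I,\|\cdot\|_I)$ is a Banach operator ideal. The partial sums of a representation have finite rank, and the remainders have cost tending to $0$, so the finite-rank operators are $\|\cdot\|_I$-dense. Also $\|S_n\|_I\le1$ for $n\ge1$.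

## 9. A factorization of $\mathrm{id}_{\ell_1}$ through $L_AR_{A^*}$

**Step 5: the functionals are jointly bounded on $I(E^*,E)$.** The purpose is an operator $\Phi:I(E^*,E)\to\ell_1$. For $T\in L(E^*,E)$ let
$$\varphi_n(T)=\frac1{N_{k_n}t_n}\sum_iq_i(Tq_i),\qquad q_i=q_i^{(k_n)}.$$
The matrix $(q_i(Tq_j))_{ij}$ represents $\xi\mapsto Q_{k_n}T(\sum_j\xi_jq_j)$, so it has operator norm at most $\|T\|$ and rank at most $\min(\operatorname{rank}T,N_{k_n})$. As $|\operatorname{tr}|\le\operatorname{rank}\cdot\|\cdot\|_{op}$,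
$$|\varphi_n(T)|\le\frac{\min(\operatorname{rank}T,N_{k_n})\,\|T\|}{N_{k_n}t_n}.\tag{7}$$
Let $m\ge0$ and let $\|C\|,\|D\|\le1$ be such that $CS_mD:E^*\to E$ is defined. There are three cases.

- $m=n\ge1$. By the computation (1), $\varphi_n(CS_nD)=\frac1{N_{k_n}}\sum_{i,j}d_{ji}c_{ij}$; the factor $t_n$ has cancelled. By Corollary 5 and Cauchy–Schwarz, $|\varphi_n(CS_nD)|\le\kappa^2$. This is where rigidity replaces $j_{k_n}^2$ by a constant.
- $0\le m<n$. The rank is at most $N_{k_m}$ (at most $1$ if $m=0$) and the norm at most $1$. By (7) and (6), $|\varphi_n(CS_mD)|\le\max\{1,N_{k_1},\dots,N_{k_{n-1}}\}\,j_{k_n}^2/(N_{k_n}\tau_n)\le2^{-2n-1}\le2^{-n-m-2}$, the last step because $m\le n-1$.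
- $m>n\ge1$. The norm is at most $\tau_m$. By (7) and the choice of $\tau_m$, $|\varphi_n(CS_mD)|\le\tau_m/t_n=\tau_mj_{k_n}^2/\tau_n\le2^{-n-m-2}$.

Hence $\sum_{n\ge1}|\varphi_n(CS_mD)|\le\kappa^2+\sum_{n\ge1}2^{-n-m-2}\le\kappa^2+\frac14$ for all $m\ge0$. Each $\varphi_n$ is operator-norm continuous, so for $T=\sum C_iS_{n_i}D_i$ we may sum termwise and get $\sum_n|\varphi_n(T)|\le(\kappa^2+\frac14)\sum\|C_i\|\|D_i\|$. Thus $\Phi(T)=(\varphi_n(T))_{n\ge1}$ defines a bounded operator $\Phi:I(E^*,E)\to\ell_1$ with $\|\Phi\|\le\kappa^2+\frac14$.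

**Step 6: the images of the generators are nearly the unit vectors.** Let $T_m=AS_mA^*=L_AR_{A^*}(S_m)$, $m\ge1$. For $C=A$, $D=A^*$, $k=k_m$ we have $d_{ji}=q_i(AJ_ke_j)=c_{ij}$, which is $1$ if $i=j$ and $0$ otherwise. So $\varphi_m(T_m)=\frac1{N_{k_m}}\cdot N_{k_m}=1$. By the off-diagonal estimates of Step 5 and $\|A\|\le1$,
$$\Phi(T_m)=\mathbf e_m+r_m,\qquad\|r_m\|_{\ell_1}\le\sum_{n\ne m}2^{-n-m-2}\le\tfrac14,$$
where $\mathbf e_m$ are the unit vectors of $\ell_1$.

**Step 7: the factorization.** Let $V:\ell_1\to I(F^*,F)$, $V\mathbf e_m=S_m$; since $\|S_m\|_I\le1$, $\|V\|\le1$. Step 6 says $\|\Phi\,L_AR_{A^*}V-\mathrm{id}_{\ell_1}\|\le\frac14$, so $\Phi\,L_AR_{A^*}V$ is invertible by the Neumann series, and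
$$\mathrm{id}_{\ell_1}=\big[(\Phi\,L_AR_{A^*}V)^{-1}\Phi\big]\cdot L_AR_{A^*}\cdot V .$$
By Section 1, $L_AR_{A^*}:I(F^*,F)\to I(E^*,E)$ is not compact, not weakly compact and not strictly singular, although $A$ and $B=A^*$ are compact.

**Step 8: a single space.** Let $X=E\oplus F\oplus E^*\oplus F^*$ with canonical injections $\iota$ and projections $p$, and put $\hat A=\iota_EA\,p_F$, $\hat B=\iota_{F^*}A^*p_{E^*}\in K(X)$. For $S\in I(F^*,F)$ put $\hat S=\iota_FS\,p_{F^*}\in I(X,X)$. Then
$$p_E(\hat A\hat S\hat B)\iota_{E^*}=(p_E\iota_E)A(p_F\iota_F)S(p_{F^*}\iota_{F^*})A^*(p_{E^*}\iota_{E^*})=ASA^*.$$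
The maps $S\mapsto\hat S$ and $T\mapsto p_ET\iota_{E^*}$ are bounded for the ideal norms. So $L_AR_{A^*}$, and hence $\mathrm{id}_{\ell_1}$, factors through $L_{\hat A}R_{\hat B}$ on $I(X,X)$. This proves Theorem 1, given Lemma 3. $\blacksquare$

## 10. Gaussian vectors satisfying (a)–(d)

It remains to prove Lemma 3. For fixed $k$ the $v_\alpha$, $\alpha\in\mathcal A_k$, are independent standard Gaussian vectors in $\mathbb R^{N_k}$. We bound the failure probability at level $k$ by a summable sequence that does not depend on $k_0$; for $k_0$ large the sum over $k\ge k_0$ is then less than $1$. Fix $k$, write $N,D,\theta$ for $N_k,D_k,\theta_k$, and assume $k$ large where needed.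

**Step 9: an exponential moment.** This serves (a) and (d). Let $v$ be standard Gaussian in $\mathbb R^N$, $M_s$ a real symmetric matrix with eigenvalues $\lambda_i$, and suppose $|2\sigma\lambda_i|\le\frac12$ for all $i$. For $|x|\le\frac12$ we have
$$-\log(1-x)\le x+\tfrac{x^2}2+\tfrac{|x|^3}{3(1-|x|)}\le x+\tfrac{x^2}2+\tfrac{x^2}3\le x+x^2.$$
Diagonalizing $M_s$ and using this with $x=2\sigma\lambda_i$,
$$\mathbb E\,e^{\sigma(v^TM_sv-\operatorname{tr}M_s)}=\prod_i(1-2\sigma\lambda_i)^{-1/2}e^{-\sigma\lambda_i}\le e^{2\sigma^2\|M_s\|_{HS}^2}.\tag{8}$$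

**Step 10: lengths (a) and inner products (b).** Put $t=2^k\sqrt N\le N$. In (8) take $M_s=I$, $\sigma=\pm t/4N$. By Markov's inequality the failure probability in (a) is at most $2e^{-t^2/4N+t^2/8N}=2e^{-t^2/8N}=2e^{-4^k/8}$ per vector. There are at most $2^{120k+1}$ vectors, so the total is summable. When (a) holds, $|v_\alpha|^2\le2N$, so $|v_\alpha|\le2\sqrt N$.

For (b), conditionally on $v_\beta$ with $|v_\beta|\le2\sqrt N$, $\langle v_\alpha,v_\beta\rangle$ is Gaussian with variance at most $4N$, so it exceeds $t$ in modulus with probability at most $2e^{-t^2/8N}=2e^{-4^k/8}$. There are at most $2^{240k+2}$ pairs, so again the total is summable.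

**Step 11: the covariance (c).** Let $n=N_k+N_{k+1}\le2^{41}N$. For a standard Gaussian $g$ in $\mathbb R^n$, $\mathbb E\|gg^T-I\|_{HS}^2=\mathbb E|g|^4-2\,\mathbb E|g|^2+n=(n^2+2n)-n=n^2+n$. By independence $\mathbb E\|\Gamma_k-I\|_{HS}^2=(n^2+n)/D\le2^{83}N^2/N^3=2^{83-40k}$. By Markov, $\|\Gamma_k-I\|\le2^{-15k-1}$ outside an event of probability at most $2^{83-40k}2^{30k+2}=2^{85-10k}$. If $\|\Gamma_k-I\|\le\varepsilon\le\frac12$, then $\|\Gamma_k\|\le2$, $\|\Gamma_k^{-1}\|\le2$ and $\|\Gamma_k^{-1}-I\|\le\varepsilon/(1-\varepsilon)\le2\varepsilon$. With $\varepsilon=2^{-15k-1}$ this is (c).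

**Step 12: few bad indices for one fixed $M$.** This is the main part of (d). Let $G$ be the event that (a) and (c) hold at level $k$. Put $\tau=2^{-k}$ and $s=4^{-k}D=2^{118k}$, an integer divisible by $8$. Fix $M\in\mathcal M_k$. Call $\lambda\in\Lambda_k$ *bad* if $\max_\alpha|\langle v_\alpha,Mv_\lambda\rangle|>\tau N$; of *type 0* if this happens with $\alpha=\lambda$, of *type 1* if it happens with some $\alpha\ne\lambda$. If at least $s$ indices are bad, then at least $s/2$ are of type 0 or at least $s/2$ are of type 1.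

*Type 0.* Apply (8) to $\pm$ the symmetric part of $M$, which has trace $0$, HS norm at most $\sqrt N$ and $|\lambda_i|\le2\theta$, with $\sigma=1/8\theta$ (so $|2\sigma\lambda_i|\le\frac12$):
$$\mathbb P(|v_\lambda^TMv_\lambda|>\tau N)\le2\exp\!\Big(-\frac{\tau N}{8\theta}+\frac N{32\theta^2}\Big)=2\exp(-2^{28k-14}+2^{18k-27})\le2\exp(-2^{28k-15}).$$
These events are independent in $\lambda$. Summing over subsets of $\Lambda_k$,
$$\mathbb P(\ge s/2\text{ of type }0)\le2^D\big(2e^{-2^{28k-15}}\big)^{s/2}\le e^{-2^{130k}}$$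
for large $k$, since $\frac s2\,2^{28k-15}=2^{146k-16}$ while $D=2^{120k}$.

*Type 1.* The events are no longer independent, because $v_\alpha$ may itself be one of the $v_\lambda$; we decouple. Let $\mathcal B$ be the set of type 1 indices, $|\mathcal B|\ge s/2$, and for $\lambda\in\mathcal B$ pick $\alpha(\lambda)\ne\lambda$ with $|\langle v_{\alpha(\lambda)},Mv_\lambda\rangle|>\tau N$. Choose a random subset $Y\subseteq\mathcal A_k$, each element independently with probability $\frac12$. The set $\{\lambda\in\mathcal B:\lambda\in Y,\ \alpha(\lambda)\notin Y\}$ has expected size $|\mathcal B|/4\ge s/8$. So for some $Y$ it has at least $s/8$ elements, and there is $\mathcal B'\subseteq\mathcal B$ with $|\mathcal B'|=s':=s/8$ and $\alpha(\mathcal B')\cap\mathcal B'=\emptyset$.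

There are at most $2^D(2D)^{s'}$ choices of $(\mathcal B',\alpha|_{\mathcal B'})$. For a fixed choice, condition on the $v_\beta$, $\beta\in\mathcal A_k\setminus\mathcal B'$, with all $|v_\beta|\le2\sqrt N$ (true on $G$). The numbers $\langle v_{\alpha(\lambda)},Mv_\lambda\rangle=\langle M^Tv_{\alpha(\lambda)},v_\lambda\rangle$, $\lambda\in\mathcal B'$, are then independent centered Gaussians with variance $|M^Tv_{\alpha(\lambda)}|^2\le16\theta^2N$. Each exceeds $\tau N$ in modulus with probability at most $2\exp(-\tau^2N/32\theta^2)=2\exp(-2^{16k-27})$. Hence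
$$\mathbb P\big(G\cap\{\ge s/2\text{ of type }1\}\big)\le2^D(2D)^{s'}\big(2e^{-2^{16k-27}}\big)^{s'}\le e^{-2^{130k}}$$
for large $k$, because $s'2^{16k-27}=2^{134k-30}$, $D=2^{120k}$ and $s'\log(4D)=O(k)2^{118k}$.

**Step 13: all $M$ at once.** The purpose is to pass from one $M$ to all of $\mathcal M_k$ by a net. $\mathcal M_k$ lies in a Hilbert–Schmidt ball of radius $\sqrt N$ in dimension $N^2$. A maximal $\rho$-separated subset of $\mathcal M_k$, with $\rho=2^{-k-2}$, is a $\rho$-net, and by comparing volumes its size is at most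
$$(1+2\sqrt N/\rho)^{N^2}\le(3\sqrt N/\rho)^{N^2}=(12\cdot2^{21k})^{N^2}\le e^{2^{80k}(15k+3)}.$$
The net does not depend on the random vectors. So outside an event of probability at most $\mathbb P(G^c)+2e^{2^{80k}(15k+3)-2^{130k}}$, which is summable, $G$ holds and every net element $M'$ has fewer than $s$ bad indices.

In that situation, for $\lambda\in\Lambda_k$ we have $v_\lambda=a_\lambda$, so $\mathrm{avg}_\lambda v_\lambda v_\lambda^T$ is a diagonal block of $\Gamma_k$, and $\mathrm{avg}_\lambda|M'v_\lambda|^2\le\|\Gamma_k\|\|M'\|_{HS}^2\le2N$. Bounding the bad terms by $|v_\alpha||M'v_\lambda|\le2\sqrt N|M'v_\lambda|$ and using Cauchy–Schwarz over the bad indices,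
$$\mathrm{avg}_\lambda\max_\alpha|\langle v_\alpha,M'v_\lambda\rangle|\le\tau N+2\sqrt N\,(s/D)^{1/2}(2N)^{1/2}=(1+2\sqrt2)2^{-k}N\le4\cdot2^{-k}N.$$
For $M\in\mathcal M_k$ choose $M'$ in the net with $\|M-M'\|_{HS}\le\rho$. Then $|\langle v_\alpha,(M-M')v_\lambda\rangle|\le4N\rho=2^{-k}N$, and (d) follows with the constant $5$. This proves Lemma 3, and with it Theorem 1. $\blacksquare$
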